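\title{Borel functions are not well quasi-ordered by continuous reducibility}

\begin{abstract}
For Borel functions between zero-dimensional Polish spaces, write $f\le g$ if
$f=\tau\circ g\circ\sigma$ for continuous maps $\sigma$ and $\tau$, where $\tau$
is only required to be defined on the values that $g\circ\sigma$ takes. We show
that this quasi-order is not a better quasi-order, and not even a well
quasi-order. We give an explicit infinite antichain of functions between
countable compact spaces, and we embed $(\mathcal P(\omega),\subseteq)$ into the
functions from the compact space $\omega^\omega+1$ to itself that are unions of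
two continuous functions. The functions are read off from finite diagrams of
arcs, and the proof shows that a reduction between two of them induces an
increasing homomorphism between two finite ordered graphs.
\end{abstract}

\section{Introduction}

\subsection*{The quasi-order}

A space is \emph{Polish} if it is separable and completely metrizable, and
\emph{zero-dimensional} if it has a base of clopen sets. By a \emph{Borel
function} from $X$ to $Y$, where $X$ and $Y$ are zero-dimensional Polish spaces,
we mean a function $f$ with values in $Y$ that is defined on a Borel set
$\operatorname{dom} f\subseteq X$ and is Borel measurable there. Let $f$ be a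
Borel function from $X$ to $Y$ and $g$ a Borel function from $X'$ to $Y'$. We
write $f\le g$ if there are continuous maps
\[
\sigma\colon \operatorname{dom} f\to\operatorname{dom} g,
\qquad
\tau\colon g(\sigma(\operatorname{dom} f))\to Y
\qquad\text{with}\qquad f=\tau\circ g\circ\sigma ,
\]
and we call $(\sigma,\tau)$ a \emph{reduction} of $f$ to $g$. Thus $f\le g$ says
that $f$ can be evaluated by a continuous change of the input, one evaluation of
$g$, and a continuous change of the output. The relation is reflexive. It is
transitive: if $(\sigma,\tau)$ reduces $f$ to $g$ and $(\sigma',\tau')$ reduces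
$g$ to $e$, then $\tau'$ sends $e(\sigma'(\sigma(x)))$ to $g(\sigma(x))$, which
lies in the domain of $\tau$, so $\sigma'\circ\sigma$ and a restriction of
$\tau\circ\tau'$ reduce $f$ to $e$. Hence $\le$ is a quasi-order. We write
$f\equiv g$ if $f\le g$ and $g\le f$.

Composing $f$ with homeomorphisms of its domain and of its codomain does not
change its $\equiv$-class, and neither does passing to a larger ambient space.
Every zero-dimensional Polish space is homeomorphic to a closed subset of the
Baire space $\mathcal N$ of infinite sequences of natural numbers, so every
Borel function is equivalent to one from $\mathcal N$ to $\mathcal N$, and the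
$\equiv$-classes form a set.

Two families show what $\le$ measures. For a Borel set $B\subseteq X$ let
$\mathrm{Id}_B$ be the identity on $B$. A reduction of $\mathrm{Id}_B$ to
$\mathrm{Id}_{B'}$ is a continuous map $\sigma\colon B\to B'$ with a continuous
inverse $\tau$ on its range, so $\mathrm{Id}_B\le\mathrm{Id}_{B'}$ exactly when
$B$ embeds topologically in $B'$. For Borel sets $A\subseteq X$ and
$A'\subseteq X'$ with $\emptyset\ne A\ne X$, a reduction of the characteristic
function $\chi_A$ to $\chi_{A'}$ must have for $\tau$ a permutation of
$\{0,1\}$, so $\chi_A\le\chi_{A'}$ exactly when $A$ is a continuous preimage of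
$A'$ or of $X'\setminus A'$. The quasi-order $\le$ therefore contains both the
comparison of spaces by embeddability and the comparison of sets by continuous
preimages.

\subsection*{The question}

A quasi-order $(Q,\le_Q)$ is a \emph{well quasi-order} (wqo) if every sequence
$(q_i)_{i\in\omega}$ in $Q$ has indices $i<j$ with $q_i\le_Q q_j$. An infinite
antichain or an infinite strictly descending sequence violates this. Let
$[\omega]^\omega$ be the set of infinite subsets of $\omega$ with its usual
Polish topology; a map from $[\omega]^\omega$ to a discrete space is continuous
exactly when its value at each $A$ is determined by some finite initial segment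
of $A$. In Nash-Williams' definition, $(Q,\le_Q)$ is a \emph{better quasi-order}
(bqo) if every map $\varphi\colon[\omega]^\omega\to Q$ that is continuous for the
discrete topology on $Q$ has some $A\in[\omega]^\omega$ with
$\varphi(A)\le_Q\varphi(A\setminus\{\min A\})$. The definition applies to a
quasi-ordered class through the set of its $\equiv$-classes. Every bqo is a wqo:
given $(q_i)_{i\in\omega}$, the map $\varphi(A)=q_{\min A}$ is continuous, and a
set $A$ as in the definition yields $q_i\le_Q q_j$ for the two least elements
$i<j$ of $A$. Every well-order is a bqo: if $\varphi(A)>\varphi(A\setminus\{\min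
A\})$ held for all $A$, removing minima one at a time would give an infinite
descending sequence.

The following question is posed in \cite{quasiorder}.

\medskip
\noindent\textbf{Question.} \emph{Is the set of all Borel functions between
zero-dimensional Polish spaces, equipped with $\le$, a bqo?}
\medskip

The identities of countable compact spaces suggest a positive answer. Recall the
\emph{Cantor--Bendixson derivatives} of a space $K$: the derivative $K'$ is the
set of non-isolated points, $K^{(0)}=K$, $K^{(\alpha+1)}=(K^{(\alpha)})'$, and
$K^{(\lambda)}=\bigcap_{\alpha<\lambda}K^{(\alpha)}$ for limit $\lambda$. Let $K$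
be an infinite countable compact metrizable space. By the Baire category theorem
every nonempty closed subset of $K$ has an isolated point, so the derivatives
decrease strictly until they vanish; by compactness there is a last nonempty
one, $K^{(\alpha)}$, which is compact and discrete, hence has a finite number
$m\ge1$ of points; and $\alpha\ge1$ since $K$ is infinite. Call $(\alpha,m)$ the
\emph{type} of $K$. The Mazurkiewicz--Sierpi\'nski theorem states that a
countable compact metrizable space of type $(\alpha,m)$ with $\alpha\ge 1$ is
homeomorphic to the ordinal $\omega^\alpha\cdot m+1$ with the order topology.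
(In this paper $\omega^\alpha$, and in particular $\omega^\omega$, always
denotes the ordinal power.) An embedding of $K$ in $L$ maps each
$K^{(\gamma)}$ into $L^{(\gamma)}$, so the type of $K$ is lexicographically at
most that of $L$; conversely, if $(\alpha,m)$ is lexicographically at most
$(\beta,k)$, then $\omega^\alpha\cdot m+1$ is an initial segment of
$\omega^\beta\cdot k+1$. So the identities of infinite countable compact spaces
are well-ordered by $\le$, up to $\equiv$, and form a bqo. One might expect this
good behavior to survive when the functions become mildly discontinuous. It does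
not survive even if one only adds isolated points to the domain of such an
identity and sends them to suitable places.

\subsection*{Results}

\begin{theorem}\label{thm:antichain}
The functions $f_N$ $(N\ge4)$ of Definition~\ref{def:fN} are pairwise
$\le$-incomparable Borel functions between countable compact zero-dimensional
spaces. Hence the Borel functions between zero-dimensional Polish spaces are not
a bqo, nor a wqo, under $\le$.
\end{theorem}

\begin{theorem}\label{thm:powerset}
There is a family $(F_S)_{S\subseteq\omega}$ of functions from the countable
compact space $\omega^\omega+1$ to itself such that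
\[
F_S\le F_{S'}\iff S\subseteq S'\qquad(S,S'\subseteq\omega),
\]
and each $F_S$ restricts to a homeomorphism from a closed set $C_S$ onto the
whole space $\omega^\omega+1$, while the complement of $C_S$ is an open set of
isolated points. In particular $F_S$ is a union of two continuous functions, one
on a closed set and one on its open complement.
\end{theorem}

Corollary~\ref{cor:consequences} lists the antichains, chains and partial orders
that this produces. All proofs are carried out in ZFC. The only theorem they
quote is that of Mazurkiewicz and Sierpi\'nski, and it serves only to identify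
two spaces with $\omega^\omega+1$ in Section~\ref{sec:powerset}.

\subsection*{The method}

An infinitely branching tree of finite height is a countable compact space in
which each node is the limit of its children (Section~\ref{sec:trees}). We start
from the identity on such a tree and attach to certain nodes $x$ a sequence of
new isolated points that converges to $x$ and is sent to a fixed ancestor of
$x$. Which levels are sent to which is recorded by a finite diagram of arcs
(Section~\ref{sec:diagrams}). A reduction between two such functions need not
respect levels, but after thinning the tree it does, and then it has to answer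
each arc of the first diagram by an arc of the second in a constrained position
(Section~\ref{sec:trace}). The constraints preserve the order of the arcs and
the relation of overlapping, so it remains to find diagrams whose overlap graphs
admit no increasing homomorphisms into one another. Paths with a triangle at
each end have this property (Section~\ref{sec:antichain}).

\section{Trees of finite height as compact spaces}\label{sec:trees}

Let $\Omega$ be a countable alphabet. For a finite sequence $x$ over $\Omega$ we
write $|x|$ for its length, $x(i)$ for its letter at position $i<|x|$ (positions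
start at $0$), $x|a$ for its initial segment of length $a\le|x|$, and
$x^\frown y$ or $x^\frown e$ for concatenation with a sequence $y$ or a letter
$e$. We write $x\subseteq y$ if $x$ is an initial segment of $y$. A \emph{tree}
is a nonempty set $\mathcal T$ of finite sequences over $\Omega$ of bounded
length that is closed under initial segments. Its elements are \emph{nodes}, the
empty sequence $\emptyset$ is the \emph{root}, and the nodes $x^\frown e$ are
the \emph{children} of $x$. For a sequence $x$ put
$V_x=\{y\in\mathcal T:x\subseteq y\}$, which is empty if $x\notin\mathcal T$. A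
tree always carries the topology generated by the sets $V_x$ and their
complements.

\begin{lemma}\label{lem:tree}
Let $\mathcal T$ be a tree and $x\in\mathcal T$.
\begin{enumerate}
\item[(a)] $\mathcal T$ is countable, compact, metrizable and zero-dimensional.
\item[(b)] The sets $V_x\setminus\bigcup_{e\in F}V_{x^\frown e}$, for finite
$F\subseteq\Omega$, form a neighborhood base at $x$. Hence $y_k\to x$ if and
only if for every finite $F\subseteq\Omega$ and all large $k$ we have
$x\subseteq y_k$ and either $y_k=x$ or $y_k(|x|)\notin F$.
\item[(c)] If $y_k\to x$ and $x\subseteq v_k\subseteq y_k$ for all large $k$,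
then $v_k\to x$.
\item[(d)] The node $x$ is isolated if and only if it has finitely many
children; any sequence of distinct children of $x$ converges to $x$.
\item[(e)] A tree $\mathcal T_0\subseteq\mathcal T$ is closed in $\mathcal T$
and its topology is the subspace topology.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $y\in\mathcal T$ let $\chi_y\in2^{\mathcal T}$ be given by $\chi_y(w)=1$
if and only if $w\subseteq y$. The map $y\mapsto\chi_y$ is injective, and the
preimages of the subbasic sets $\{\chi:\chi(w)=1\}$ and $\{\chi:\chi(w)=0\}$ are
$V_w$ and its complement, so the map is an embedding into the compact metrizable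
zero-dimensional space $2^{\mathcal T}$. Its range is closed. Indeed, let $\chi$
be in the closure of the range and let $P=\{w:\chi(w)=1\}$. The conditions
``$\chi(\emptyset)=1$'', ``$\chi(w)\le\chi(w')$'' for $w'\subseteq w$, and
``$\chi(w)\chi(w')=0$'' for incomparable $w,w'$ each involve finitely many
coordinates and hold on the range, so they hold for $\chi$. Thus $P$ is a
nonempty chain closed under initial segments. As lengths are bounded, $P$ has a
largest element $y$, and $\chi=\chi_y$.

(b) The generating sets that contain $x$ are the sets $V_w$ with $w\subseteq x$,
which contain $V_x$, and the complements of the sets $V_w$ with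
$w\not\subseteq x$. In the second case either $w$ and $x$ are incomparable and
$V_w\cap V_x=\emptyset$, or $w\supsetneq x$ and
$V_w\subseteq V_{x^\frown w(|x|)}$. So every finite intersection of generating
sets that contains $x$ contains a set of the stated form, and these sets are
open. The criterion spells out that $y_k$ eventually lies in each of them.

(c) For large $k$, either $v_k=x$ or $v_k(|x|)=y_k(|x|)$; apply (b).

(d) If $x$ has finitely many children, then $\{x\}$ is one of the neighborhoods
in (b). A sequence of distinct children satisfies the criterion in (b).

(e) The trace of $V_w$ on $\mathcal T_0$ is the corresponding generating set of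
$\mathcal T_0$ if $w\in\mathcal T_0$ and is empty otherwise. The complement of
$\mathcal T_0$ is the union of the open sets $V_w$ with
$w\in\mathcal T\setminus\mathcal T_0$.
\end{proof}

In words, $y_k\to x$ means that $y_k$ eventually extends $x$ and that the
direction in which $y_k$ leaves $x$ escapes every finite set. Trees are compact
metrizable, hence Polish, and continuity of maps between subsets of trees can be
tested on sequences.

Let $T_n$ be the tree of all sequences of natural numbers of length at most $n$;
its nodes of length $n$ are its \emph{leaves}. For example $T_1$ is a convergent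
sequence with its limit. By Lemma~\ref{lem:tree}(d) the isolated points of $T_n$
are its leaves, so $T_n'=T_{n-1}$ for $n\ge1$ and $T_0'=\emptyset$.

\section{Functions given by arc diagrams}\label{sec:diagrams}

\begin{definition}\label{def:diagram}
A \emph{diagram} is a pair $(n,E)$, where $n\ge1$ and $E$ is a set of pairs
$(a,b)$ of integers with $0\le a<b\le n$ such that $(a,n)\in E$ for at least one
$a$. The elements $(a,b)$ of $E$ are \emph{arcs}, with \emph{lower end} $a$ and
\emph{upper end} $b$. Take new letters $\langle a,k\rangle\notin\omega$ for
$a,k\in\omega$, and let
\[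
X_{n,E}=T_n\cup I_{n,E},\qquad
I_{n,E}=\{x^\frown\langle a,k\rangle: x\in T_n,\ (a,|x|)\in E,\ k\in\omega\}.
\]
The elements of $I_{n,E}$ are \emph{pointers}. Define
$f_{n,E}\colon X_{n,E}\to T_n$ by
\[
f_{n,E}(x)=x\quad(x\in T_n),\qquad f_{n,E}(x^\frown\langle a,k\rangle)=x|a .
\]
\end{definition}

The set $X_{n,E}$ is a tree with subtree $T_n$. Pointers have no children, so
they are isolated. Every node of $T_n$ has infinitely many children in
$X_{n,E}$; for the leaves this is the requirement that some arc have upper end
$n$. Hence $X_{n,E}'=T_n$. The function $f_{n,E}$ is Borel because its domain is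
countable. It sends every point $u$ to an initial segment of $u$, a fact that
makes its discontinuities easy to describe.

\begin{lemma}\label{lem:cluster}
Let $(n,E)$ be a diagram, $f=f_{n,E}$, $z\in T_n$, and let $u_k\to z$ in
$X_{n,E}$. If no subsequence of $(f(u_k))$ converges to $z$, then for every
large $k$ there is an arc $(a,b)\in E$ with $a<|z|\le b$ and $f(u_k)=z|a$.
\end{lemma}

\begin{proof}
For large $k$ both $z$ and $f(u_k)$ are initial segments of $u_k$, so they are
comparable. If $z\subseteq f(u_k)$ for infinitely many $k$, then
$f(u_k)\to z$ along these $k$ by Lemma~\ref{lem:tree}(c), against the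
hypothesis. So $f(u_k)\subsetneq z\subseteq u_k$ for large $k$. For such $k$ we
have $f(u_k)\ne u_k$, so $u_k$ is a pointer $y^\frown\langle a,r\rangle$ with
$(a,|y|)\in E$. The node $f(u_k)=y|a$ has length $a$ and is a proper initial
segment of $z$, so $a<|z|$ and $f(u_k)=z|a$. Finally $z\ne u_k$ because
$z\in T_n$, so $z\subseteq y$ and $|z|\le|y|$.
\end{proof}

Conversely, every arc $(a,b)$ with $a<|z|\le b$ occurs: the pointers
$z^\frown\langle a,k\rangle$ if $|z|=b$, and
$z^\frown k^\frown 0^{\,b-|z|-1}{}^\frown\langle a,0\rangle$ if $|z|<b$, where
$0^j$ is the sequence of $j$ zeros, converge to $z$ and are sent to $z|a$. So an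
arc $(a,b)$ is felt not only at level $b$ but at all levels $a+1,\dots,b$. This
explains why the condition on upper ends in Proposition~\ref{prop:trace} below
is an inequality and not an equation.

The next example is the smallest case in which two diagrams of the same height
are told apart by the lower ends of their arcs.

\begin{example}\label{ex:two}
Let $f=f_{2,\{(1,2)\}}$ and $g=f_{2,\{(0,2)\}}$. Both are the identity on $T_2$,
and both domains are obtained by attaching a convergent sequence of pointers to
each leaf $(c,d)$; the function $f$ sends these pointers to the parent $(c)$,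
and $g$ sends them to the root. We show that $f$ and $g$ are incomparable.

Let $(\sigma,\tau)$ reduce one of them, $e$, to the other, $e'$. Since
$e=\tau\circ e'\circ\sigma$ is injective on $T_2$, so is $\sigma$. We have
$\sigma((c))\to\sigma(\emptyset)$ as $c\to\infty$, so by
Lemma~\ref{lem:tree}(b) and injectivity
$\sigma(\emptyset)\subsetneq\sigma((c))$ for all but finitely many $c$; in the
same way, for each $c$, $\sigma((c))\subsetneq\sigma((c,d))$ for all but
finitely many $d$. Fix such $c$ and $d$, and let $u_k$ be the image under
$\sigma$ of the $k$-th pointer at $(c,d)$. Then $u_k\to\sigma((c,d))$, and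
$u_k\ne\sigma((c,d))$ because $e$ takes different values at $(c,d)$ and at its
pointers. So $\sigma((c,d))$ is not isolated and lies in $T_2$. The chain
$\sigma(\emptyset)\subsetneq\sigma((c))\subsetneq\sigma((c,d))$ in $T_2$ has
lengths $0,1,2$, and for large $k$ the point $u_k$, being a proper extension of
the leaf $\sigma((c,d))$, is a pointer at it.

Suppose $e=f$ and $e'=g$. Then $g(u_k)=\emptyset$, so $\tau(\emptyset)=(c)$.
This holds for all but finitely many $c$, and is absurd already for two of them:
the arc of $g$ points too low to remember $c$. Suppose $e=g$ and $e'=f$. Then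
$f(u_k)=\sigma((c,d))|1=\sigma((c))$, so $\tau(\sigma((c)))=\emptyset$. But
$\sigma((c))\in T_2$ gives
$\tau(\sigma((c)))=\tau(f(\sigma((c))))=g((c))=(c)$: the arc of $f$ points too
high, to a node on which $\tau$ is already committed.
\end{example}

\section{The trace of a reduction on the diagrams}\label{sec:trace}

In Example~\ref{ex:two} the two trees had the same height, which forced $\sigma$
to preserve levels. In general the second tree may be taller; $\sigma$ may then
skip levels, and skip them differently on different branches. The following
proposition says what remains true. It is stated for reductions defined only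
near the root, because in Section~\ref{sec:powerset} many trees are glued into
one space and a reduction is known to send only a neighborhood of a root into a
single tree.

\begin{proposition}\label{prop:trace}
Let $(n,E)$ and $(n',E')$ be diagrams, let $W$ be a neighborhood of the root in
$X_{n,E}$, and let $\sigma\colon W\to X_{n',E'}$ and
$\tau\colon f_{n',E'}(\sigma(W))\to T_n$ be continuous with
$f_{n,E}|_W=\tau\circ f_{n',E'}\circ\sigma$. Then there are a strictly
increasing map $h\colon\{0,\dots,n\}\to\{0,\dots,n'\}$ and a map
$(a,b)\mapsto(a^*,b^*)$ from $E$ to $E'$ such that, with the convention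
$h(-1)=-1$,
\begin{equation}\label{eq:trace}
h(a-1)<a^*<h(a+1)\qquad\text{and}\qquad h(b)\le b^*
\qquad\text{for all }(a,b)\in E .
\end{equation}
\end{proposition}

Here $a^*$ and $b^*$ depend on the arc $(a,b)$, and $h(a+1)$ is defined because
$a+1\le b\le n$. The proof uses a pigeonhole principle for trees. Call a tree
$G\subseteq T_n$ \emph{full} if each of its nodes of length less than $n$ has
infinitely many children in $G$. In a full tree every node extends to nodes of
every larger length up to $n$.

\begin{lemma}\label{lem:pigeonhole}
If the leaves of $T_n$ that lie in a full tree $G_0\subseteq T_n$ are colored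
with finitely many colors, then there is a full tree $G\subseteq G_0$ in which
all leaves have the same color.
\end{lemma}

\begin{proof}
We use induction on $n$; for $n=0$ there is one node. Let $n\ge1$. For each
$c$ with $(c)\in G_0$ the tree $\{y:(c)^\frown y\in G_0\}\subseteq T_{n-1}$ is
full and inherits a coloring, so it has a full subtree $G^c$ whose leaves have
one color $\gamma(c)$. Some color $\gamma$ equals $\gamma(c)$ for infinitely
many $c$. Let $G$ consist of the root and the nodes $(c)^\frown y$ with
$\gamma(c)=\gamma$ and $y\in G^c$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:trace}]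
Write $T=T_n$, $f=f_{n,E}$, $T'=T_{n'}$, $g=f_{n',E'}$. Restricting $\sigma$ and
$\tau$, we may assume by Lemma~\ref{lem:tree}(b) that
$W=\{y\in X_{n,E}:y=\emptyset\text{ or }y(0)\notin F\}$ for a finite set $F$ of
letters. Then $W$ is closed under initial segments, it contains all but finitely
many children of the root, and it contains every extension of each of its nodes
other than the root.

\medskip
\noindent\emph{Step 1: $\sigma$ is injective on $T\cap W$, and for
$x\in T\cap W$ we have $\sigma(x)\in T'$ and $\tau(\sigma(x))=x$.}
Injectivity holds because $\tau\circ g\circ\sigma$ is the identity on $T\cap W$.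
Let $x\in T\cap W$. We show that $\sigma(x)$ is not isolated in $X_{n',E'}$. If
$|x|<n$, then $x^\frown c\to x$ as $c\to\infty$, and the points
$\sigma(x^\frown c)$, defined for all large $c$, are pairwise distinct and
converge to $\sigma(x)$. If $|x|=n$, choose an arc $(a,n)\in E$; this is the one
place in the proof where the requirement in Definition~\ref{def:diagram} is
used. The points $\sigma(x^\frown\langle a,k\rangle)$ converge to $\sigma(x)$,
and they differ from $\sigma(x)$ because
$f(x^\frown\langle a,k\rangle)=x|a\ne x=f(x)$. So $\sigma(x)$ is not a pointer.
Hence $\sigma(x)\in T'$, $g(\sigma(x))=\sigma(x)$, and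
$\tau(\sigma(x))=f(x)=x$.

\medskip
\noindent\emph{Step 2: if $x\in T\cap W$ and $|x|<n$, then
$\sigma(x)\subsetneq\sigma(x^\frown c)$ for all but finitely many
$c\in\omega$.} We have $\sigma(x^\frown c)\to\sigma(x)$, so
$\sigma(x)\subseteq\sigma(x^\frown c)$ for large $c$ by
Lemma~\ref{lem:tree}(b), and the inclusion is strict by Step~1.

\medskip
So $\sigma$ copies most of the tree $T$ into $T'$. The next step shows that the
discontinuity of $f$ created by an arc can only be produced by a discontinuity
of $g$ at the corresponding node, since $\sigma$ and $\tau$ are continuous.

\medskip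
\noindent\emph{Step 3: let $(a,b)\in E$, $x\in T\cap W$ with $|x|=b$, and
$z=\sigma(x)$. There is an arc $(a',b')\in E'$ such that $a'<|z|\le b'$, the
node $z|a'$ is in the domain of $\tau$, and $\tau(z|a')=x|a$.}
Since $b\ge1$, the pointers at $x$ lie in $W$. Let
$u_k=\sigma(x^\frown\langle a,k\rangle)$. Then $u_k\to z$ and
$\tau(g(u_k))=x|a$ for all $k$. By Step~1, $z$ is in $T'$ and in the domain of
$\tau$, with $\tau(z)=x\ne x|a$. By continuity of $\tau$ at $z$, no subsequence
of $(g(u_k))$ converges to $z$. Lemma~\ref{lem:cluster}, applied to $g$, gives
$k$ and $(a',b')\in E'$ with $a'<|z|\le b'$ and $g(u_k)=z|a'$.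

\medskip
The length of $\sigma(x)$ and the arc found in Step~3 depend on the node $x$,
while the statement to be proved concerns levels only. There are finitely many
possibilities along each branch, so we thin the tree until the dependence
disappears.

\medskip
\noindent\emph{Step 4: uniformization.} Let $G_0$ be the set of $x\in T\cap W$
such that $\sigma(x|m)\subsetneq\sigma(x|(m+1))$ for all $m<|x|$. It is a tree,
and it is full by Step~2. For each $(a,b)\in E$ and each $x\in G_0$ of length
$b$ fix an arc $\alpha(x,a)\in E'$ as in Step~3. Color a leaf $w\in G_0$ by the
pair
\[
\Bigl(\bigl(|\sigma(w|m)|\bigr)_{0\le m\le n},\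
\bigl(\alpha(w|b,a)\bigr)_{(a,b)\in E}\Bigr).
\]
By Step~1 the lengths are at most $n'$, so there are finitely many colors. Let
$G\subseteq G_0$ be a full tree whose leaves have one color, and write this
color as $\bigl((h(m))_{m\le n},((a^*,b^*))_{(a,b)\in E}\bigr)$. Every node of
$G$ is an initial segment of a leaf in $G$, so
\begin{enumerate}
\item[(i)] $|\sigma(x)|=h(|x|)$ for $x\in G$, and $\sigma(x)\subsetneq\sigma(y)$
whenever $x\subsetneq y$ are in $G$; in particular $h$ is strictly increasing;
\item[(ii)] for $(a,b)\in E$ we have $a^*<h(b)\le b^*$, and
$\tau(\sigma(x)|a^*)=x|a$ for every $x\in G$ of length $b$.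
\end{enumerate}
The condition $h(b)\le b^*$ is part of (ii). It remains to locate $a^*$. Fix
$(a,b)\in E$. The two bounds generalize the two cases of Example~\ref{ex:two}.

\medskip
\noindent\emph{Step 5: $h(a-1)<a^*$.} This is the convention if $a=0$. Let
$a\ge1$ and suppose $a^*\le h(a-1)$. Take $y\in G$ of length $a-1$ and two
distinct children $y^\frown c$, $y^\frown c'$ in $G$, and extend them to nodes
$x,x'\in G$ of length $b$. By (i), $\sigma(x)$ and $\sigma(x')$ extend
$\sigma(y)$, which has length $h(a-1)\ge a^*$, so
$\sigma(x)|a^*=\sigma(y)|a^*=\sigma(x')|a^*$. By (ii), $\tau$ sends this one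
node both to $x|a=y^\frown c$ and to $x'|a=y^\frown c'$, a contradiction.

\medskip
\noindent\emph{Step 6: $a^*<h(a+1)$.} Suppose $h(a+1)\le a^*$. Since also
$a^*<h(b)$, the largest $q$ with $h(q)\le a^*$ satisfies $a+1\le q<b$ and
$h(q)\le a^*<h(q+1)$. Fix $y\in G$ of length $q$. For each of the infinitely
many $c$ with $y^\frown c\in G$ choose $x_c\in G$ of length $b$ extending
$y^\frown c$, and put $v_c=\sigma(x_c)|a^*$. By (i),
$\sigma(y)\subsetneq\sigma(y^\frown c)\subseteq\sigma(x_c)$, and the first two
nodes have lengths $h(q)$ and $h(q+1)$. Hence
$\sigma(y)\subseteq v_c\subseteq\sigma(y^\frown c)$. As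
$\sigma(y^\frown c)\to\sigma(y)$, Lemma~\ref{lem:tree}(c) gives
$v_c\to\sigma(y)$, so $\tau(v_c)\to\tau(\sigma(y))=y$ by continuity of $\tau$
and Step~1. But (ii) and $a<q$ give $\tau(v_c)=x_c|a=y|a$ for all $c$, and
$y|a\ne y$. This is a contradiction.
\end{proof}

One might hope for $a^*=h(a)$, but the proposition only places $a^*$ in the
window between $h(a-1)$ and $h(a+1)$. The windows of two consecutive levels
overlap, and a reduction can use the overlap to reverse the order of lower ends.

\begin{example}\label{ex:swap}
Let $f=f_{2,\{(0,1),(1,2)\}}$ and $g=f_{4,\{(2,3),(1,4)\}}$. Define $\sigma$ by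
$\emptyset\mapsto\emptyset$, $(c)\mapsto(c,0,0)$, $(c,d)\mapsto(c,0,0,d)$ and
\[
(c)^\frown\langle0,k\rangle\mapsto(c,0,0)^\frown\langle2,k\rangle,\qquad
(c,d)^\frown\langle1,k\rangle\mapsto(c,0,0,d)^\frown\langle1,k\rangle .
\]
It is continuous by Lemma~\ref{lem:tree}(b), since the letter by which a point
leaves a node is carried along, up to renaming $\langle 0,k\rangle$ as
$\langle 2,k\rangle$. The range of $g\circ\sigma$ consists of the nodes
$\emptyset,(c),(c,0),(c,0,0),(c,0,0,d)$; let $\tau$ send them to
$\emptyset,(c),\emptyset,(c),(c,d)$ respectively, so that
$f=\tau\circ g\circ\sigma$. In this range only $\emptyset$ and the nodes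
$(c,0,0)$ are non-isolated. At $\emptyset$ the map $\tau$ is continuous because
it sends a node with first letter $c$ to $\emptyset$ or to a node with first
letter $c$, and at $(c,0,0)$ because $(c,d)\to(c)$. So $f\le g$, with $h$ taking
the values $0,3,4$, and the arcs with lower ends $0<1$ are answered by arcs with
lower ends $2>1$.
\end{example}

\section{The antichain}\label{sec:antichain}

The map $h$ in Proposition~\ref{prop:trace} is unknown, so we look for relations
between arcs that \eqref{eq:trace} preserves whatever $h$ is. Let
$(a,b),(c,d)\in E$.
\begin{align}
&\text{If } a+2\le c,\text{ then } a^*<h(a+1)\le h(c-1)<c^*.\label{eq:order}\\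
&\text{If } c<b,\text{ then } c^*<h(c+1)\le h(b)\le b^*.\label{eq:overlap}
\end{align}
So the order of lower ends is preserved when they differ by at least $2$, which
by Example~\ref{ex:swap} cannot be improved to $1$, and the relation ``the lower
end of one arc lies below the upper end of the other'' is preserved. We
therefore use diagrams with exactly one arc starting from each even level
$0,2,\dots,2N$. Number the arcs $0,\dots,N$ by their lower ends and join arc $j$
to a later arc $j'$ when they overlap. A reduction then induces an increasing
map that sends edges to edges. If each arc overlaps only the next one, the graph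
is a path, which cannot be stretched but can be mapped to a part of a longer
path. To prevent this we mark both ends of the path by letting one arc near each
end reach one step further.

\begin{definition}\label{def:fN}
For $N\ge4$ and $0\le j\le N$ let
\[
p_N(j)=\begin{cases}
2j+5&\text{if } j\in\{0,N-2\},\\
2j+1&\text{if } j=N,\\
2j+3&\text{otherwise,}
\end{cases}
\qquad E_N=\{(2j,p_N(j)):0\le j\le N\}.
\]
Then $2j<p_N(j)\le 2N+1$ and $p_N(N-2)=p_N(N-1)=p_N(N)=2N+1$, so $(2N+1,E_N)$ is
a diagram. Put
\[
X_N=X_{2N+1,E_N},\qquad Y_N=T_{2N+1},\qquad
f_N=f_{2N+1,E_N}\colon X_N\to Y_N .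
\]
Let $H_N$ be the directed graph on $\{0,\dots,N\}$ with an edge $j\to j'$ if and
only if $j<j'$ and $2j'<p_N(j)$.
\end{definition}

Since $2j'<2j+3$ means $j'\le j+1$ and $2j'<2j+5$ means $j'\le j+2$, the edges
of $H_N$ are $j\to j+1$ for $0\le j<N$, together with the two \emph{long edges}
$0\to2$ and $N-2\to N$. See Figure~\ref{fig:diagram}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\foreach \m in {0,...,11} {
  \draw[gray!50] (\m,0) -- (\m,3.4);
  \node[below] at (\m,0) {\small $\m$};
}
\foreach \j/\b in {0/5,1/5,2/7,3/11,4/11,5/11}
  \draw[thick,<-] ({2*\j},{0.5+0.5*\j}) -- (\b,{0.5+0.5*\j});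
\foreach \j in {0,...,5}
  \node[circle,draw,inner sep=2pt] (v\j) at ({2*\j},-1.5) {\small $\j$};
\foreach \j/\k in {0/1,1/2,2/3,3/4,4/5}
  \draw[->] (v\j) -- (v\k);
\draw[->] (v0) to[bend right=35] (v2);
\draw[->] (v3) to[bend right=35] (v5);
\end{tikzpicture}
\caption{Top: the diagram of $f_5$. The vertical lines are the levels
$0,\dots,11$ of the tree $T_{11}$; an arrow from level $b$ to level $a$ means
that each node $x$ of length $b$ is the limit of isolated points that $f_5$
sends to $x|a$. Bottom: the overlap graph $H_5$. Vertex $j$ stands for the arrow
that points to level $2j$, and $j\to j'$ is an edge when $j<j'$ and level $2j'$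
is below the level where arrow $j$ starts.}
\label{fig:diagram}
\end{figure}

\begin{lemma}\label{lem:graph}
Let $N,N'\ge4$ and let $\varphi\colon\{0,\dots,N\}\to\{0,\dots,N'\}$ be strictly
increasing and send edges of $H_N$ to edges of $H_{N'}$. Then $N=N'$.
\end{lemma}

\begin{proof}
Since $\varphi$ is strictly increasing, $\varphi(j+2)\ge\varphi(j)+2$, so
$\varphi$ sends each long edge $j\to j+2$ to a long edge. Thus $\varphi(0)$ and
$\varphi(N-2)$ lie in $\{0,N'-2\}$. As $0<N-2$ we have
$\varphi(0)<\varphi(N-2)$, whence $\varphi(0)=0$ and $\varphi(N-2)=N'-2$. The
only long edge from $0$ in $H_{N'}$ ends at $2$, so $\varphi(2)=2$ and therefore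
$\varphi(1)=1$. For $1\le j\le N-3$ we have $0<\varphi(j)<N'-2$, so the only
edge of $H_{N'}$ that leaves $\varphi(j)$ goes to $\varphi(j)+1$, and
$\varphi(j+1)=\varphi(j)+1$. By induction $\varphi(j)=j$ for $j\le N-2$, and so
$N'-2=\varphi(N-2)=N-2$.
\end{proof}

The lower bound on $N$ is used only to keep the two long edges apart.

\begin{proposition}[Rigidity]\label{prop:rigidity}
Let $N,N'\ge4$, let $W$ be a neighborhood of the root in $X_N$, and let
$\sigma\colon W\to X_{N'}$ and $\tau\colon f_{N'}(\sigma(W))\to Y_N$ be
continuous with $f_N|_W=\tau\circ f_{N'}\circ\sigma$. Then $N=N'$.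
\end{proposition}

\begin{proof}
Take $h$ and the map $E_N\to E_{N'}$ from Proposition~\ref{prop:trace}, and
define $\varphi$ by letting $(2\varphi(j),p_{N'}(\varphi(j)))$ be the image of
the arc $(2j,p_N(j))$. By \eqref{eq:order}, $2\varphi(j)<2\varphi(j+1)$, so
$\varphi$ is strictly increasing. If $j\to j'$ is an edge of $H_N$, then
$2j'<p_N(j)$, and \eqref{eq:overlap} gives $2\varphi(j')<p_{N'}(\varphi(j))$;
together with $\varphi(j)<\varphi(j')$ this says that
$\varphi(j)\to\varphi(j')$ is an edge of $H_{N'}$. Lemma~\ref{lem:graph} gives
$N=N'$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:antichain}]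
The spaces $X_N$ and $Y_N$ are countable, compact, metrizable and
zero-dimensional by Lemma~\ref{lem:tree}(a), and $f_N$ is Borel. If
$f_N\le f_{N'}$, then Proposition~\ref{prop:rigidity} with $W=X_N$ gives $N=N'$.
So the sequence $(f_{4+i})_{i\in\omega}$ has no $i<j$ with
$f_{4+i}\le f_{4+j}$, and $\le$ is not a wqo. The map $A\mapsto f_{4+\min A}$ on
$[\omega]^\omega$ depends only on $\min A$, so it is continuous for the discrete
topology, and $f_{4+\min A}\not\le f_{4+\min(A\setminus\{\min A\})}$ for every
$A$. Hence $\le$ is not a bqo.
\end{proof}

Both long edges are needed. To see this we use a simple way of building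
reductions, in which $h$ is a translation.

\begin{lemma}\label{lem:shift}
Let $(n,E)$ and $(n',E')$ be diagrams and let $d\ge0$ satisfy $n+d\le n'$.
Suppose that for every $(a,b)\in E$ there is $b'\ge b+d$ with $(a+d,b')\in E'$.
Then $f_{n,E}\le f_{n',E'}$.
\end{lemma}

\begin{proof}
Fix such a $b'$ for each arc. For $x\in T_n$ let $\bar x=0^d{}^\frown x$ and
$\sigma(x)=\bar x$. For a pointer $x^\frown\langle a,k\rangle$ with $|x|=b$ let
its image under $\sigma$ be $\bar x^\frown\langle a+d,k\rangle$ if $b'=b+d$, and
$\bar x^\frown k^\frown0^{\,b'-b-d-1}{}^\frown\langle a+d,0\rangle$ otherwise.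
In both cases $f_{n',E'}$ sends the image to
$\bar x|(a+d)=\overline{x|a}$. So the range of $f_{n',E'}\circ\sigma$ is
$\{\bar x:x\in T_n\}$, the map $\tau(\bar x)=x$ is continuous on it by
Lemma~\ref{lem:tree}(b), and $f_{n,E}=\tau\circ f_{n',E'}\circ\sigma$.
Continuity of $\sigma$ has to be checked at $x\in T_n$. If $y\supsetneq x$, then
$\sigma(y)\supsetneq\bar x$, and the letter of $\sigma(y)$ at position
$|\bar x|$ is $c$ if $y(|x|)=c\in\omega$, and is $\langle a+d,k\rangle$ or $k$ if
$y(|x|)=\langle a,k\rangle$. This correspondence of letters is finite-to-one
because $a<n$, so the criterion of Lemma~\ref{lem:tree}(b) passes from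
$y_k\to x$ to $\sigma(y_k)\to\bar x$.
\end{proof}

\begin{remark}
Let $4\le N<N'$. If the long edge $N-2\to N$ is removed from all diagrams by
setting $p_N(N-2)=2(N-2)+3$, then $p_N(j)\le p_{N'}(j)$ for all $j\le N$, and
Lemma~\ref{lem:shift} with $d=0$ reduces the $N$-th function to the $N'$-th. If
instead the long edge $0\to2$ is removed by setting $p_N(0)=3$, then
$p_{N'}(j+N'-N)=p_N(j)+2(N'-N)$ for all $j\le N$, and the lemma applies with
$d=2(N'-N)$. In either case the antichain becomes an increasing sequence.
\end{remark}

\section{Embedding $\mathcal P(\omega)$ on the space $\omega^\omega+1$}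
\label{sec:powerset}

To pass from an antichain to a copy of $\mathcal P(\omega)$, we place the
functions $f_N$ with $N$ in a given set $D$ side by side and restore compactness
by adding one point. A reduction between two such unions should match each
summand with an equal summand. The added point creates the only difficulty: the
root of a summand may be sent to it, and then no neighborhood of that root is
mapped into a single summand. This happens for at most one root, and we absorb
the loss by coding each element of $\omega$ by infinitely many values of $N$.

For an infinite set $D\subseteq\{4,5,\dots\}$ let $X_D^*$ and $Y_D^*$ be the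
one-point compactifications of the topological sums $\bigsqcup_{N\in D}X_N$ and
$\bigsqcup_{N\in D}Y_N$, with the added point called $\infty$ in both. A compact
subset of the sum meets finitely many summands, so the sets
$\{\infty\}\cup\bigsqcup_{N\in D,\,N\ge M}X_N$ form a neighborhood base at
$\infty$ in $X^*_D$, and each $X_N$ is clopen; the same holds in $Y^*_D$ with
$Y_N$ in place of $X_N$. These spaces are countable, compact and Hausdorff with
a countable base of clopen sets, so they embed in $2^\omega$ and are metrizable
and zero-dimensional. Define $\Phi_D\colon X_D^*\to Y_D^*$ to be $f_N$ on $X_N$,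
with $\Phi_D(\infty)=\infty$.

\begin{lemma}\label{lem:spaces}
The spaces $X_D^*$ and $Y_D^*$ are homeomorphic to $\omega^\omega+1$. The set
$C_D^*=\{\infty\}\cup\bigsqcup_{N\in D}T_{2N+1}$ is closed in $X_D^*$, its
complement consists of isolated points, and $\Phi_D$ restricts to a
homeomorphism of $C_D^*$ onto $Y_D^*$.
\end{lemma}

\begin{proof}
We have $X_N'=T_{2N+1}=Y_N$, $T_n'=T_{n-1}$ for $n\ge1$, and $T_0'=\emptyset$.
So for each finite $k$ the sets $X_N^{(k)}$ and $Y_N^{(k)}$ are nonempty for all
large $N$, while for each fixed $N$ they are empty for all large $k$. As $X_N$
is open in $X_D^*$, we have $(X_D^*)^{(k)}\cap X_N=X_N^{(k)}$. Since $D$ is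
infinite, every neighborhood of $\infty$ meets $X_N^{(k)}$ for some $N$, so by
induction $\infty\in(X_D^*)^{(k)}$ for all finite $k$. Hence
$(X_D^*)^{(\omega)}=\{\infty\}$, and the same argument with $Y_N$ in place of
$X_N$ gives $(Y_D^*)^{(\omega)}=\{\infty\}$. Both spaces have type $(\omega,1)$,
and the Mazurkiewicz--Sierpi\'nski theorem applies.

The complement of $C_D^*$ is the set of all pointers, which are isolated, so it
is open. On $C_D^*$ the map $\Phi_D$ is a bijection onto $Y_D^*$ that is the
identity of each clopen piece $T_{2N+1}$ and matches the basic neighborhoods of
$\infty$, so it is a homeomorphism.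
\end{proof}

\begin{lemma}\label{lem:almost}
Let $D,D'\subseteq\{4,5,\dots\}$ be infinite. If $D\subseteq D'$, then
$\Phi_D\le\Phi_{D'}$. If $\Phi_D\le\Phi_{D'}$, then $|D\setminus D'|\le1$.
\end{lemma}

\begin{proof}
Let $D\subseteq D'$. The description of the neighborhoods of $\infty$ shows that
$X_D^*$ is a subspace of $X_{D'}^*$ and $Y_D^*$ is a subspace of $Y_{D'}^*$. Take
for $\sigma$ the inclusion $X_D^*\to X_{D'}^*$ and for $\tau$ the identity of
$\Phi_{D'}(X_D^*)=Y_D^*$.

Now let $(\sigma,\tau)$ reduce $\Phi_D$ to $\Phi_{D'}$. Since
$\Phi_D=\tau\circ\Phi_{D'}\circ\sigma$ is injective on $C_D^*$, so is $\sigma$.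
Hence there is at most one $N\in D$ such that $\sigma$ sends the root
$\emptyset_N$ of $X_N$ to $\infty$. For every other $N\in D$ there is $N'\in D'$
with $\sigma(\emptyset_N)\in X_{N'}$. As $X_{N'}$ is open,
$W=X_N\cap\sigma^{-1}(X_{N'})$ is a neighborhood of $\emptyset_N$ in $X_N$. On
$W$ we have $f_N=\tau\circ f_{N'}\circ\sigma$, and the restriction of $\tau$ to
$f_{N'}(\sigma(W))$ is continuous with values in $f_N(W)\subseteq Y_N$. By
Proposition~\ref{prop:rigidity}, $N=N'\in D'$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:powerset}]
Partition $\{4,5,\dots\}$ into infinite sets $D_0,D_1,\dots$, and for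
$S\subseteq\omega$ put $D(S)=D_0\cup\bigcup_{s\in S}D_{s+1}$. The set $D_0$ keeps
$D(S)$ infinite when $S$ is empty. If $S\subseteq S'$, then
$D(S)\subseteq D(S')$ and $\Phi_{D(S)}\le\Phi_{D(S')}$. If $s\in S\setminus S'$,
then $D(S)\setminus D(S')$ contains the infinite set $D_{s+1}$, so
$\Phi_{D(S)}\not\le\Phi_{D(S')}$ by Lemma~\ref{lem:almost}.

By Lemma~\ref{lem:spaces} there are homeomorphisms
$\alpha_S\colon\omega^\omega+1\to X^*_{D(S)}$ and
$\beta_S\colon Y^*_{D(S)}\to\omega^\omega+1$. Let
$F_S=\beta_S\circ\Phi_{D(S)}\circ\alpha_S$ and
$C_S=\alpha_S^{-1}(C^*_{D(S)})$. Then $F_S\equiv\Phi_{D(S)}$, which gives the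
equivalence, and the properties of $C_S$ follow from Lemma~\ref{lem:spaces}. The
function $F_S$ is continuous on $C_S$, and it is continuous on the complement
because the complement is discrete.
\end{proof}

\begin{corollary}\label{cor:consequences}
Among the functions $\omega^\omega+1\to\omega^\omega+1$ that are unions of two
continuous functions, one on a closed set and one on its open complement, the
quasi-order $\le$ has
\begin{enumerate}
\item[(1)] an antichain of cardinality $2^{\aleph_0}$, for instance
$\{F_{S_A}:A\subseteq\omega\}$ with
$S_A=\{2n:n\in A\}\cup\{2n+1:n\notin A\}$; this is the largest possible size of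
an antichain of Borel functions;
\item[(2)] the infinite strictly descending sequence
$F_{\omega\setminus\{0,\dots,k\}}$, $k\in\omega$, so that $\le$ is not
well-founded;
\item[(3)] a copy of every countable partial order, and a chain isomorphic to
$(\mathbb R,\le)$.
\end{enumerate}
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:powerset} it suffices to find these configurations in
$(\mathcal P(\omega),\subseteq)$. For (1), if $n\in A\setminus B$, then
$2n\in S_A\setminus S_B$ and $2n+1\in S_B\setminus S_A$, so distinct sets give
incomparable sets. There are at most $2^{\aleph_0}$ many $\equiv$-classes: each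
has a representative from $\mathcal N$ to $\mathcal N$, which is determined by
the preimages of countably many basic open sets, and $\mathcal N$ has
$2^{\aleph_0}$ Borel subsets. For (2), the sets $\omega\setminus\{0,\dots,k\}$
decrease strictly. For (3), identify a countable partial order $P$ with a subset
of $\omega$ and send $p$ to $\{q\in P:q\le p\}$; identify $\mathbb Q$ with
$\omega$ and send a real $r$ to $\{q\in\mathbb Q:q<r\}$. Both maps preserve and
reflect the order.
\end{proof}

These functions sit at a low level of the Borel hierarchy. In a countable
metrizable space every subset is a countable union of points, hence $F_\sigma$,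
and, by passing to complements, also $G_\delta$. So the functions $f_N$ and
$F_S$ are $\mathbf{\Delta}^0_2$-measurable, meaning that preimages of open sets
are both $F_\sigma$ and $G_\delta$, and in particular they are of Baire class
$1$, meaning that preimages of open sets are $F_\sigma$. Thus the bqo property,
the wqo property and well-foundedness all fail for every class of functions that
contains the functions $F_S$.

\begin{thebibliography}{1}

\bibitem{quasiorder}
\emph{A Quasi-Order On Continuous Functions},
\texttt{https://github.com/lclem/bibliographer}.

\end{thebibliography}
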